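\title{The $c$-vectors of a skew-symmetrizable matrix are roots}

\begin{abstract}
Mutation of the exchange matrix of a cluster algebra with principal coefficients produces integer vectors called $c$-vectors. We prove the conjecture of Nakanishi--Stella and Zelevinsky that, for every skew-symmetrizable integer matrix $B$, each $c$-vector of $B$ is a root of the Kac--Moody root system of the Cartan counterpart of $B$. We attach to $B$ an element of a completed quantum torus whose factorizations are compatible with mutation and detect all $c$-vectors. Up to any given height, this element is a weighted count of modules over a tensor algebra over a finite field, and the classes of the indecomposable modules are roots. The proof also shows that $c$-vectors are sign-coherent, and it determines the length and the coroot of a $c$-vector that is a real root.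
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Mutation and $c$-vectors}

An $n\times n$ integer matrix $B=(b_{ij})$ is \emph{skew-symmetrizable} if there is a diagonal matrix $D=\mathrm{diag}(d_1,\dots,d_n)$ with positive integer diagonal entries such that $DB$ is skew-symmetric, that is, $d_ib_{ij}=-d_jb_{ji}$ for all $i,j$. Let $\tilde B=(b_{ij})$ be an $m\times n$ integer matrix, $m\ge n$, whose top $n\times n$ block is skew-symmetrizable, and let $k\in\{1,\dots,n\}$. The \emph{mutation} $\mu_k(\tilde B)=(b'_{ij})$ is the $m\times n$ matrix with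
\begin{equation}\label{eq:mutation}
b'_{ij}=\begin{cases}-b_{ij}&\text{if $i=k$ or $j=k$,}\\[2pt] b_{ij}+\tfrac12\bigl(|b_{ik}|\,b_{kj}+b_{ik}\,|b_{kj}|\bigr)&\text{otherwise.}\end{cases}
\end{equation}
The correction term is $0$ or $\pm b_{ik}b_{kj}$, so $\mu_k(\tilde B)$ is an integer matrix. Its top block is skew-symmetrizable with the same $D$ (Lemma~\ref{lem:iso}), so mutations can be iterated.

Fix $B$ and $D$. Start from the $2n\times n$ matrix with top block $B$ and bottom block the identity matrix $I$; this is the matrix of the cluster algebra with principal coefficients defined by $B$. A finite sequence of mutations $\mu_{k_1},\dots,\mu_{k_r}$, applied in this order, yields a matrix with top block $B'$ and bottom block $C'$. We call this matrix a \emph{seed} and the $j$-th column of $C'$ its \emph{$j$-th $c$-vector}. The \emph{$c$-vectors of $B$} are the $c$-vectors of all seeds. We write $c=(c_1,\dots,c_n)$ as $\sum_ic_i\alpha_i$, an element of the lattice $N=\bigoplus_{i=1}^n\mathbb Z\alpha_i$, and we put $[x]_+=\max(x,0)$.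

Suppose that in some seed, with top block $(b_{ij})$ and $c$-vectors $c_1,\dots,c_n$, all entries of $c_k$ are weakly of one sign $\epsilon\in\{+,-\}$. Then $|c_{ik}|=\epsilon c_{ik}$, the correction term in \eqref{eq:mutation} equals $\frac12(\epsilon b_{kj}+|b_{kj}|)c_{ik}$, and $\mu_k$ acts on columns by
\begin{equation}\label{eq:cmut}
c_k\mapsto -c_k,\qquad c_j\mapsto c_j+[\epsilon b_{kj}]_+\,c_k\quad(j\ne k).
\end{equation}
We do not assume that the hypothesis on $c_k$ always holds; this will be proved.

\subsection{The Cartan counterpart and its roots}\label{ss:roots}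

The \emph{Cartan counterpart} of $B$ is the matrix $A=A(B)=(a_{ij})$ with $a_{ii}=2$ and $a_{ij}=-|b_{ij}|$ for $i\ne j$. It is a generalized Cartan matrix, and it is symmetrizable because $d_ia_{ij}=d_ja_{ji}$. Let $\Delta=\Delta(A)\subset N$ be the set of all roots of the Kac--Moody algebra with Cartan matrix $A$, with simple roots $\alpha_1,\dots,\alpha_n$ and simple coroots $\alpha_1^\vee,\dots,\alpha_n^\vee$, in the convention $a_{ij}=\langle\alpha_i^\vee,\alpha_j\rangle$ of \cite{Kac}. The simple reflections act on $N$ by $s_i(\beta)=\beta-\langle\alpha_i^\vee,\beta\rangle\alpha_i$ and on the coroot lattice by $s_i(\alpha_j^\vee)=\alpha_j^\vee-a_{ji}\alpha_i^\vee$; they generate the Weyl group $W$.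

Let $N^+$ be the set of nonzero $\nu=\sum\nu_i\alpha_i$ with all $\nu_i\ge0$, and let $|\nu|=\sum\nu_i$ be the \emph{height}. The support $\{i:\nu_i\neq0\}$ is \emph{connected} if it is connected in the graph on $\{1,\dots,n\}$ that has an edge between $i\neq j$ when $a_{ij}\ne0$. Put
\[
\mathcal K=\{\beta\in N^+:\ \langle\alpha_i^\vee,\beta\rangle\le0\ \text{for all $i$, and the support of $\beta$ is connected}\}.
\]
We use the following facts, and nothing else, about $\Delta$.
\begin{itemize}
\item[(R1)] $\Delta$ contains the $\alpha_i$, is stable under $W$, and is the disjoint union of $\Delta_+=\Delta\cap N^+$ and $-\Delta_+$. The roots $w\alpha_i$ ($w\in W$) are called \emph{real}, and the coroot of $w\alpha_i$ is $w\alpha_i^\vee$. All other roots are called \emph{imaginary}; $\Delta_+^{\mathrm{im}}$ is the set of positive imaginary roots.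
\item[(R2)] $\mathcal K\subset\Delta_+^{\mathrm{im}}$ \cite[Lemma 5.3]{Kac}.
\item[(R3)] $\Delta_+^{\mathrm{im}}=\bigcup_{w\in W}w\mathcal K$ \cite[Theorem 5.4]{Kac}.
\end{itemize}
A lattice vector is \emph{primitive} if it is not a multiple $r\nu'$, $r\ge2$, of a lattice vector. Since $W$ acts by lattice automorphisms, real roots and their coroots are primitive. Since $-\alpha_i=s_i\alpha_i$, the negative of a real root is real, and so the negative of an imaginary root is imaginary.

\subsection{The question and the results}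

By \eqref{eq:cmut}, the first mutation $\mu_k$ gives $c_k=-\alpha_k=s_k\alpha_k$ and $c_j=\alpha_j+[b_{kj}]_+\alpha_k$, which is $s_k\alpha_j$ if $b_{kj}\ge0$ and $\alpha_j$ otherwise. So a mutation acts as a partial reflection, and after one step all $c$-vectors are roots. One would guess that this persists.

\begin{example}\label{ex:B2}
Let $B=\begin{pmatrix}0&-1\\2&0\end{pmatrix}$, so $D=\mathrm{diag}(2,1)$ and $A=\begin{pmatrix}2&-1\\-2&2\end{pmatrix}$. For $n=2$ every mutation replaces the top block by its negative. Along $\mu_2,\mu_1,\mu_2,\mu_1$, formula \eqref{eq:cmut} gives for $(c_1,c_2)$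
\[
(\alpha_1+2\alpha_2,\,-\alpha_2),\quad(-\alpha_1-2\alpha_2,\,\alpha_1+\alpha_2),\quad(\alpha_1,\,-\alpha_1-\alpha_2),\quad(-\alpha_1,\,-\alpha_2).
\]
These are roots, since $\alpha_1+2\alpha_2=s_2\alpha_1$ and $\alpha_1+\alpha_2=s_1\alpha_2$. The convention for $A$ matters: for the transposed Cartan matrix, $s_2$ sends $\alpha_1+2\alpha_2$ to $\alpha_1-\alpha_2$, so $\alpha_1+2\alpha_2$ is not a root of $A^T$.
\end{example}

Nakanishi--Stella and Zelevinsky conjectured that every $c$-vector of $B$ is a root of $\Delta(A(B))$; we take the problem from \cite{Form}. The conjecture is known when $B$ is skew-symmetric (N\'ajera Ch\'avez, 2012). We prove it in general.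

\begin{theorem}\label{thm:A}
Let $B$ be a skew-symmetrizable integer matrix. Every $c$-vector of $B$ is a root of $\Delta(A(B))$.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $c=\sum_lc_l\alpha_l$ be the $j$-th $c$-vector of a seed, and let $(\cdot,\cdot)$ be the bilinear form on $N$ with $(\alpha_i,\alpha_l)=d_ia_{il}$.
\begin{itemize}
\item[(i)] $c$ is nonzero, and its entries are all $\ge0$ or all $\le0$.
\item[(ii)] $d_j^{-1}Dc$ is an integer vector and a root of $A(B^T)=A(B)^T$.
\item[(iii)] If $c$ is a real root, $c\in W\alpha_i$, then $d_i=d_j$, the coroot of $c$ is $\sum_l(d_lc_l/d_j)\alpha_l^\vee$, and $(c,c)=2d_j$. Otherwise $(c,c)\le0$.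
\end{itemize}
The word ``root'' in Theorem~\ref{thm:A} cannot be sharpened to ``real root'': the $c$-vector $3\alpha_1+2\alpha_2+2\alpha_3$ of Example~\ref{ex:markov} is an imaginary root.
\end{theorem}

\begin{example}\label{ex:markov}
Let $B=\begin{pmatrix}0&2&-2\\-2&0&2\\2&-2&0\end{pmatrix}$. Under $\mu_1$ the entry $b_{23}=2$ becomes $2+\frac12(-4-4)=-2$, so $\mu_1(B)=-B$. By the cyclic symmetry of $B$, and because \eqref{eq:mutation} commutes with changing all signs, every mutation exchanges $B$ and $-B$. By \eqref{eq:cmut}, $\mu_1$ gives $(c_1,c_2,c_3)=(-\alpha_1,\,2\alpha_1+\alpha_2,\,\alpha_3)$. For $\mu_2$ the second row of $-B$ is $(2,0,-2)$, so $c_1=-\alpha_1+2(2\alpha_1+\alpha_2)=3\alpha_1+2\alpha_2$ and $c_3=\alpha_3$. For $\mu_3$ the third row of $B$ is $(2,-2,0)$, so $c_1=3\alpha_1+2\alpha_2+2\alpha_3$. All off-diagonal entries of $A$ equal $-2$, so the pairings of $c_1$ with $\alpha_1^\vee,\alpha_2^\vee,\alpha_3^\vee$ are $6-4-4=-2$, $4-6-4=-6$ and $4-6-4=-6$. Hence $c_1\in\mathcal K$, and $c_1$ is an imaginary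 root by (R2).
\end{example}

Theorem~\ref{thm:A} is deduced from a more general statement, Theorem~\ref{thm:B}, which is stated in Section~\ref{sec:torus} once the objects in it are defined.

\subsection{The method}

Two things stand in the way of a direct induction on the number of mutations. By Example~\ref{ex:markov}, $c$-vectors cannot all be reached from simple roots by reflections. And the root system changes under mutation: if $n=3$, $b_{12}=b_{23}=1$, $b_{13}=0$ and $B$ is skew-symmetric, then $A(B)$ is of finite type $A_3$, while all off-diagonal entries of $A(\mu_2(B))$ equal $-1$, so that every positive multiple of $\alpha_1+\alpha_2+\alpha_3$ lies in $\mathcal K$ and is a root. So the property ``is a root'' does not pass from $\mu_k(B)$ to $B$, and we need another object that does.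

That object is a function $\theta\mapsto\phi_B(\theta)$ from the dual space of $N$ to a group of noncommutative power series. The proof has three steps.
\begin{enumerate}
\item The functions $\phi_B$ and $\phi_{\mu_k(B)}$ correspond under a piecewise linear change of coordinates (Section~\ref{sec:mut}). It follows that for each $c$-vector $c$ the series $\phi_B(\theta)$ contains the monomial of degree $\pm c$ for all $\theta$ in an open subset of the hyperplane $\theta(c)=0$ (Section~\ref{sec:walls}).
\item Up to any given height, $\phi_B(\theta)$ is a weighted count of $\theta$-semistable modules over an algebra $\Lambda$ over a finite field (Sections~\ref{sec:count} and~\ref{sec:realize}). So a nonzero coefficient produces a module.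
\item The class in $N$ of an indecomposable $\Lambda$-module is a positive root (Section~\ref{sec:indec}).
\end{enumerate}
Section~\ref{sec:torus} defines $\phi_B$, Section~\ref{sec:A2} carries out the three steps by hand in type $A_2$, and Section~\ref{sec:proofs} proves the theorems. Throughout, $q$ is a fixed prime power and $q^{1/2}$ is its positive square root.

\section{Factorizations in a quantum torus}\label{sec:torus}

\subsection{Three-term factorizations}

The following lemma will be applied to three different algebras.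

\begin{lemma}\label{lem:factor}
Let $R=\prod_{p\ge1}R_p$ be an associative $\mathbb C$-algebra without unit, with $R_pR_{p'}\subset R_{p+p'}$ and with products computed degree by degree; write $g[p]\in R_p$ for the component of degree $p$ of $g\in1+R$. Suppose that $R_p=R_p^+\oplus R_p^0\oplus R_p^-$ for all $p$ and that each $R^\bullet=\prod_pR_p^\bullet$, $\bullet\in\{+,0,-\}$, is closed under multiplication. Then $1+R$ is a group, the sets $1+R^\bullet$ are subgroups, and the following hold.
\begin{itemize}
\item[(a)] Every $g\in1+R$ has a unique factorization $g=g_+g_0g_-$ with $g_\bullet\in1+R^\bullet$. The components of degree $\le p$ of the factors depend only on $g[1],\dots,g[p]$.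
\item[(b)] Let $R'=\prod_pR'_p$ be a subalgebra with $R'_p=\bigoplus_\bullet(R'_p\cap R_p^\bullet)$. If $g\in1+R'$, then $g_+,g_0,g_-\in1+R'$.
\item[(c)] Let $\log(1+y)=\sum_{r\ge1}(-1)^{r-1}y^r/r$, and let $g^{<p}=1+g[1]+\dots+g[p-1]$. Then $(\log g_0)[p]$ is the sum of the $R_p^0$-component of $g[p]$ and of $\bigl(\log(g^{<p})_0\bigr)[p]$.
\end{itemize}
\end{lemma}

\begin{proof}
The inverse of $1+y$ is $\sum_r(-y)^r$, which gives the group statements. In degree $p$ the equation $g=g_+g_0g_-$ reads $g[p]=g_+[p]+g_0[p]+g_-[p]+\Sigma_p$, where $\Sigma_p$ is a sum of products of components of degree $<p$ of the factors. So the equation holds in degree $p$ if and only if $g_\bullet[p]$ is the $R_p^\bullet$-component of $g[p]-\Sigma_p$, and (a) follows by induction on $p$. For (b), factor $g$ in $1+R'$ and use uniqueness in $1+R$. For (c), the factors of $g$ and of $g^{<p}$ agree in degrees $<p$, so they have the same $\Sigma_p$, and $g_0[p]-(g^{<p})_0[p]$ is the $R^0_p$-component of $g[p]$. Finally $(\log g_0)[p]-g_0[p]$ depends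 only on the components of $g_0$ of degree $<p$.
\end{proof}

Let $\omega$ be the bilinear form on $N$ with $\omega(\alpha_i,\alpha_j)=d_ib_{ij}$. It is skew-symmetric because $DB$ is. Let $\mathcal T=\mathbb C\oplus\prod_{\nu\in N^+}\mathbb CX^\nu$ with the product
\[
X^mX^\nu=q^{\frac12\omega(m,\nu)}X^{m+\nu},
\]
which is associative because $\omega$ is bilinear. Thus $X^m$ and $X^\nu$ commute if $\omega(m,\nu)=0$, and $(X^\nu)^r=X^{r\nu}$. Let $G=1+\prod_{\nu\in N^+}\mathbb CX^\nu$. The coefficient of $X^\nu$ in $y$ is written $y_\nu$, and the \emph{support} of $y$ is the set of $\nu\neq0$ with $y_\nu\ne0$.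

Let $N^*=\mathrm{Hom}(N,\mathbb R)$ and $\nu^\perp=\{\theta\in N^*:\theta(\nu)=0\}$. For $\theta\in N^*$ let $G_+^\theta,G_0^\theta,G_-^\theta$ be the sets of $g\in G$ supported in $\{\theta>0\}$, $\{\theta=0\}$, $\{\theta<0\}$. By Lemma~\ref{lem:factor}, with the grading by height, these are subgroups and every $g\in G$ factors uniquely as
\[
g=g_+^\theta\,g_0^\theta\,g_-^\theta,\qquad g_\bullet^\theta\in G_\bullet^\theta .
\]
By part (b), if $g$ is supported in a sub-semigroup of $N^+$, so are its three factors.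

For fixed $g$ we study the middle factor $g_0^\theta$ as a function of $\theta$. It equals $1$ unless $\theta$ vanishes on some element of $N^+$. If $\theta$ vanishes only on the multiples of one $\nu\in N^+$, then $g_0^\theta$ is a power series in the monomials on the ray through $\nu$; when it is not $1$, we think of $\theta$ as a point of a wall with normal vector $\nu$.

\subsection{Initial data}

The coefficients $g_\nu$ are coordinates on $G$, but they are of no use for comparing $B$ with $\mu_k(B)$, because the change of lattice in Section~\ref{sec:mut} does not preserve $N^+$. It does preserve $\omega$. The form $\omega$ singles out a point of each hyperplane $\nu^\perp$, and we read off the middle factor there. For $\nu\in N^+$ put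
\[
\theta_\nu=\omega(\cdot,\nu)\in\nu^\perp,\qquad J_\nu(g)=\bigl(\log g_0^{\theta_\nu}\bigr)_\nu .
\]
We call the numbers $J_\nu(g)$ the \emph{initial data} of $g$.

\begin{lemma}\label{lem:coords}
The difference $J_\nu(g)-g_\nu$ depends only on the $g_m$ with $|m|<|\nu|$. Hence $g\mapsto(J_\nu(g))_\nu$ is a bijection $G\to\mathbb C^{N^+}$, and for each $L$ the $J_\nu(g)$ with $|\nu|\le L$ determine the $g_\nu$ with $|\nu|\le L$.
\end{lemma}

\begin{proof}
Since $\theta_\nu(\nu)=0$, Lemma~\ref{lem:factor}(c) gives $J_\nu(g)=g_\nu+J_\nu(g^{<|\nu|})$. The rest follows by induction on the height.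
\end{proof}

The reason for taking the logarithm, and for the choice of $\theta_\nu$, is the next lemma.

\begin{lemma}\label{lem:add}
If $u,u'\in G_0^{\theta_\nu}$, then $(\log uu')_\nu=(\log u)_\nu+(\log u')_\nu$.
\end{lemma}

\begin{proof}
If $\theta_\nu(m)=0$ and $m+m'=\nu$, then $\omega(m,m')=\omega(m,\nu)-\omega(m,m)=0$, so $X^m$ and $X^{m'}$ commute. Hence the commutator of two series supported in $\ker\theta_\nu$ has no $X^\nu$-term. By the Baker--Campbell--Hausdorff formula, $\log uu'-\log u-\log u'$ is a sum, finite in each height, of iterated commutators of $\log u$ and $\log u'$, and each of these is a commutator of two series supported in $\ker\theta_\nu$.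
\end{proof}

The point $\theta_\nu$ may lie on many hyperplanes $m^\perp$; it may even be $0$. The next lemma allows us to move it to a generic point of $\nu^\perp$.

\begin{lemma}\label{lem:perturb}
Let $\theta'\in\nu^\perp$ be such that for all $m\in N^+$ with $|m|\le|\nu|$, $\theta_\nu(m)>0$ implies $\theta'(m)>0$ and $\theta_\nu(m)<0$ implies $\theta'(m)<0$. Then $J_\nu(g)=(\log g_0^{\theta'})_\nu$.
\end{lemma}

\begin{proof}
Work modulo terms of height $>|\nu|$, as Lemma~\ref{lem:factor}(a) allows. Let $u=g_0^{\theta_\nu}$ and let $u=u_+u_0u_-$ be its factorization for $\theta'$. All three factors are supported in the semigroup $N^+\cap\ker\theta_\nu$. By hypothesis $g_\pm^{\theta_\nu}\in G_\pm^{\theta'}$, so $g=(g_+^{\theta_\nu}u_+)\,u_0\,(u_-g_-^{\theta_\nu})$ is the factorization of $g$ for $\theta'$, and $g_0^{\theta'}=u_0$. By Lemma~\ref{lem:add}, $(\log u)_\nu=(\log u_+)_\nu+(\log u_0)_\nu+(\log u_-)_\nu$. The outer terms vanish because $\log u_\pm$ is supported where $\theta'\neq0$, while $\theta'(\nu)=0$.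
\end{proof}

Let $\mathrm{pr}_j:\mathcal T\to\mathbb C[[X^{\alpha_j}]]$ be the linear map that deletes all $X^\nu$ with $\nu\notin\mathbb Z\alpha_j$.

\begin{lemma}\label{lem:pr}
The map $\mathrm{pr}_j$ is an algebra homomorphism. If $\theta(\alpha_j)=0$, then $\mathrm{pr}_j(g_0^\theta)=\mathrm{pr}_j(g)$. In particular $J_{r\alpha_j}(g)$ is the coefficient of $X^{r\alpha_j}$ in $\log\mathrm{pr}_j(g)$.
\end{lemma}

\begin{proof}
If $m,\nu\in N^+\cup\{0\}$ and $m+\nu\in\mathbb Z\alpha_j$, then $m,\nu\in\mathbb Z\alpha_j$; this gives the first claim. If $\theta(\alpha_j)=0$, then $\mathrm{pr}_j(g_\pm^\theta)=1$. The last claim follows since $\theta_{r\alpha_j}(\alpha_j)=0$.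
\end{proof}

\subsection{The element $g_B$}

For $d\ge1$ and $Q=q^d$ put
\[
E_d(t)=\sum_{r\ge0}e_rt^r,\qquad e_r=e_r(d)=\frac{Q^{r^2/2}}{|GL_r(\mathbb F_Q)|}.
\]
This series counts the vector spaces over $\mathbb F_Q$, each divided by the order of its automorphism group. From $|GL_r(\mathbb F_Q)|=\prod_{i=0}^{r-1}(Q^r-Q^i)$ we get $|GL_r|=|GL_{r-1}|\,Q^{r-1}(Q^r-1)$, so $(Q^r-1)e_r=Q^{1/2}e_{r-1}$, that is,
\begin{equation}\label{eq:Efunc}
E_d(Qt)=(1+Q^{1/2}t)\,E_d(t).
\end{equation}
All $e_r$ are nonzero. The coefficient $e_1=(q^{d/2}-q^{-d/2})^{-1}$ is strictly decreasing in $d$, so $E_d=E_{d'}$ implies $d=d'$.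

\begin{definition}\label{def:gB}
Let $\lambda_{r\alpha_i}$ ($r\ge1$) be the coefficient of $t^r$ in $\log E_{d_i}(t)$, and let $\lambda_\nu=0$ for all other $\nu\in N$. Let $g_B\in G$ be the unique element with $J_\nu(g_B)=\lambda_\nu$ for all $\nu\in N^+$, and put $\phi_B(\theta)=(g_B)_0^\theta$ for $\theta\in N^*$.
\end{definition}

\begin{lemma}\label{lem:base}
If $\theta(\alpha_j)=0$, then $\mathrm{pr}_j\phi_B(\theta)=E_{d_j}(X^{\alpha_j})\ne1$. If $\theta(\alpha_i)>0$ for all $i$, then $\phi_B(\theta)=1$. If $\theta(\alpha_j)=0$ and $\theta(\alpha_i)>0$ for $i\ne j$, then $\phi_B(\theta)=E_{d_j}(X^{\alpha_j})$.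
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:pr}, $\mathrm{pr}_j(g_B)=E_{d_j}(X^{\alpha_j})$, and the first claim follows. In the second case $\theta$ has no zero on $N^+$. In the third case $\phi_B(\theta)$ is supported on multiples of $\alpha_j$, so it equals $\mathrm{pr}_j\phi_B(\theta)$.
\end{proof}

We can now state the result on the normal vectors of all walls of $\phi_B$.

\begin{theorem}\label{thm:B}
Let $\nu\in N^+$, and let $\theta\in\nu^\perp$ satisfy $\theta(m)\ne0$ for all $m\in N^+\setminus\mathbb Q\nu$. If the coefficient of $X^\nu$ in $\phi_B(\theta)$ is nonzero, then $\nu$ is a positive imaginary root or a positive integer multiple of a positive real root of $A(B)$.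
\end{theorem}

\begin{remark}
Multiples of real roots do occur, by the last part of Lemma~\ref{lem:base} and because all $e_r\ne0$. The genericity of $\theta$ is needed. For $n=2$, $B=0$, $D=I$, the algebra $\mathcal T$ is commutative and all $\theta_\nu$ vanish, so $J_\nu(g)=(\log g)_\nu$ and $g_B=E_1(X^{\alpha_1})E_1(X^{\alpha_2})$. Then $\phi_B(0)=g_B$ contains $X^{\alpha_1+\alpha_2}$, but $\alpha_1+\alpha_2$ is not a root, since $s_1$ sends it to $\alpha_2-\alpha_1$; being primitive, it is not a multiple of another root either.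
\end{remark}

\section{Type $A_2$ by hand}\label{sec:A2}

Let $B=\begin{pmatrix}0&1\\-1&0\end{pmatrix}$, $D=I$, $E=E_1$, so $\omega(\alpha_1,\alpha_2)=1$. The positive roots are $\alpha_1$, $\alpha_2$ and $\nu=\alpha_1+\alpha_2$. Write $\theta_i=\theta(\alpha_i)$.

\emph{The element.} We claim that $g_B=g:=E(X^{\alpha_1})E(X^{\alpha_2})$. Indeed $\mathrm{pr}_j(g)=E(X^{\alpha_j})$, which gives the initial data on multiples of simple roots. For $m=a\alpha_1+b\alpha_2$ with $a,b>0$ we have $\theta_m(\alpha_1)=b>0$ and $\theta_m(\alpha_2)=-a<0$, so $g=E(X^{\alpha_1})\cdot1\cdot E(X^{\alpha_2})$ is already the factorization for $\theta_m$, and $J_m(g)=0$.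

\emph{A new wall.} The line $\nu^\perp$ consists of two rays. On the open ray $\theta_1>0>\theta_2$, which contains $\theta_\nu$, the factorization above shows $\phi_B=1$. On the open ray $\theta_1<0<\theta_2$ the two factors of $g$ are in the wrong order. In height one, $g_+^\theta=1+e_1X^{\alpha_2}+\cdots$ and $g_-^\theta=1+e_1X^{\alpha_1}+\cdots$. Comparing coefficients of $X^\nu$ in $g=g_+^\theta g_0^\theta g_-^\theta$ gives $e_1^2q^{1/2}=\phi_B(\theta)_\nu+e_1^2q^{-1/2}$, so
\[
\phi_B(\theta)_\nu=e_1^2(q^{1/2}-q^{-1/2})=e_1 .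
\]
So the prescription ``no initial data outside the simple roots'' forces a wall with normal $\alpha_1+\alpha_2$ on the ray opposite to $\theta_\nu$.

\emph{The $c$-vectors.} By \eqref{eq:cmut}, the sequence $\mu_1,\mu_2,\mu_1$ gives $(c_1,c_2)=(-\alpha_1,\nu)$, $(\alpha_2,-\nu)$, $(-\alpha_2,-\alpha_1)$, and $\mu_2$ gives $(\alpha_1,-\alpha_2)$. For each of these seeds and for the initial one, consider the cone of all $\theta$ that are positive on both $c$-vectors. The five cones are shown in Figure~\ref{fig:A2}: their boundary rays lie on walls, and the $c$-vectors are the inward normals. Proposition~\ref{prop:walls} is the general form of this picture.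

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.35]
\draw[very thick] (-2.5,0)--(2.5,0) node[right]{$E(X^{\alpha_2})$};
\draw[very thick] (0,-2)--(0,2) node[above]{$E(X^{\alpha_1})$};
\draw[very thick] (0,0)--(-2,2) node[above left]{$E(X^{\nu})$};
\draw[dashed] (0,0)--(2,-2);
\fill (1,-1) circle (1.3pt) node[above right]{$\theta_\nu$};
\node at (1.2,1) {$\alpha_1,\ \alpha_2$};
\node at (-0.65,1.6) {$-\alpha_1,\ \nu$};
\node at (-1.7,0.55) {$\alpha_2,\ -\nu$};
\node at (-1.2,-1) {$-\alpha_2,\ -\alpha_1$};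
\node at (0.7,-1.65) {$\alpha_1,\ -\alpha_2$};
\end{tikzpicture}
\caption{The function $\phi_B$ for $b_{12}=1$, $b_{21}=-1$, in the plane with horizontal coordinate $\theta(\alpha_1)$ and vertical coordinate $\theta(\alpha_2)$; here $\nu=\alpha_1+\alpha_2$. Away from the origin, $\phi_B$ has the indicated value on each solid line or ray and equals $1$ elsewhere, also on the dashed ray through $\theta_\nu$. Each of the five cones is labeled by the $c$-vectors of a seed and consists of the $\theta$ that are positive on them.}\label{fig:A2}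
\end{figure}

\emph{The count.} Consider linear maps $Y=(Y_1\to Y_2)$ between finite-dimensional $\mathbb F_q$-vector spaces, up to isomorphism. For dimensions $(a,b)$, the orbit-stabilizer formula for $GL_a\times GL_b$ acting on the $q^{ab}$ matrices gives $\sum_{[Y]}|\mathrm{Aut}\,Y|^{-1}=q^{ab}/(|GL_a||GL_b|)$. Since $e_ae_bX^{a\alpha_1}X^{b\alpha_2}=q^{(a^2+b^2+ab)/2}X^{a\alpha_1+b\alpha_2}/(|GL_a||GL_b|)$, we obtain
\[
g_B=\sum_{[Y]}\frac{q^{(a^2+b^2-ab)/2}}{|\mathrm{Aut}\,Y|}\,X^{a\alpha_1+b\alpha_2}.
\]
Call $Y$ $\theta$-semistable if $\theta$ vanishes on its dimension vector and is $\ge0$ on the dimension vectors of all its subobjects. Lemma~\ref{lem:stab} will show that $\phi_B(\theta)$ is the same sum restricted to $\theta$-semistable $Y$. Every $Y$ is a direct sum of copies of $S_1=(\mathbb F_q\to0)$, $S_2=(0\to\mathbb F_q)$ and $P=(\mathbb F_q\xrightarrow{1}\mathbb F_q)$, and it is semistable exactly when its summands are. The only proper nonzero subobject of $P$ is $S_2$, so $P$ is semistable exactly when $\theta_1+\theta_2=0$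 and $\theta_2\ge0$. On the open ray $\theta_1<0<\theta_2$ of $\nu^\perp$ the semistable objects are the $P^r$, with automorphism group $GL_r(\mathbb F_q)$, so $\phi_B(\theta)=E(X^\nu)$, in agreement with the coefficient $e_1$ found above. The other values in Figure~\ref{fig:A2} come from the $S_i^r$ in the same way. The normal vectors of the walls are the dimension vectors of $S_1,S_2,P$, which are the positive roots.

In general, two things are harder. The element $g_B$ has no closed form, so its behavior under mutation has to be derived from the initial data. And the count of representations attached to $B$ in the obvious way can differ from $g_B$ (Example~\ref{ex:cycle}), so it has to be corrected.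

\section{Compatibility with mutation}\label{sec:mut}

Fix $k$ and let $B'=\mu_k(B)$. Objects built from $B'$ and the same $D$ carry a prime: the lattice $N'$ with basis $\alpha'_i$, the form $\omega'(\alpha'_i,\alpha'_j)=d_ib'_{ij}$, the numbers $\lambda'_{\nu'}$, and so on.

\subsection{Two isometries}

For $\tau\in\{+,-\}$ define $\iota_\tau:N'\to N$ by
\[
\iota_\tau(\alpha'_k)=-\alpha_k,\qquad\iota_\tau(\alpha'_j)=\alpha_j+[\tau b_{kj}]_+\alpha_k\quad(j\ne k).
\]
The map $\iota_+$ sends $\alpha'_j$ to the $j$-th $c$-vector after the single mutation $\mu_k$.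

\begin{lemma}\label{lem:iso}
The maps $\iota_\pm$ are lattice isomorphisms with $\omega(\iota_\tau m',\iota_\tau\nu')=\omega'(m',\nu')$. In particular $DB'$ is skew-symmetric.
\end{lemma}

\begin{proof}
The matrix of $\iota_\tau$ is its own inverse. Let $i,j\ne k$. From $[\tau x]_+=\frac12(|x|+\tau x)$ we get $b_{ik}[\tau b_{kj}]_++[-\tau b_{ik}]_+b_{kj}=\frac12(b_{ik}|b_{kj}|+|b_{ik}|b_{kj})=b'_{ij}-b_{ij}$, and from $d_kb_{ki}=-d_ib_{ik}$ we get $d_k[\tau b_{ki}]_+=d_i[-\tau b_{ik}]_+$. Hence
\[
\omega(\iota_\tau\alpha'_i,\iota_\tau\alpha'_j)=d_ib_{ij}+d_ib_{ik}[\tau b_{kj}]_++[\tau b_{ki}]_+d_kb_{kj}=d_ib'_{ij}.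
\]
Further, $\omega(\iota_\tau\alpha'_k,\iota_\tau\alpha'_j)=-d_kb_{kj}=d_kb'_{kj}$, $\omega(\iota_\tau\alpha'_j,\iota_\tau\alpha'_k)=-d_jb_{jk}=d_jb'_{jk}$, and $\omega(\iota_\tau\alpha'_k,\iota_\tau\alpha'_k)=0=d_kb'_{kk}$.
\end{proof}

For $\nu\in N$ let $\kappa(\nu)=\sum_jb_{kj}\nu_j$, so that $\omega(\alpha_k,\nu)=d_k\kappa(\nu)$. Since $b_{kk}=0$, the number $\kappa(\nu)$ depends only on the class $\bar\nu$ of $\nu$ in $\bar N=N/\mathbb Z\alpha_k$. Both $\iota_\pm$ induce the same identification $\bar N'=\bar N$, $\bar\alpha'_j\mapsto\bar\alpha_j$. Since $[x]_+-[-x]_+=x$ and $b'_{kj}=-b_{kj}$, we have for $\nu'\in N'$ and $\nu=\iota_+(\nu')$ or $\nu=\iota_-(\nu')$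
\begin{equation}\label{eq:kappa}
\iota_+(\nu')-\iota_-(\nu')=\kappa(\nu)\alpha_k,\qquad\kappa'(\nu')=-\kappa(\nu).
\end{equation}

\subsection{Removing the wall $\alpha_k^\perp$}

The maps $\iota_\pm$ send $X^{\alpha'_k}$ to $(X^{\alpha_k})^{-1}$, so they cannot be applied to $g_{B'}$ to give an element of $G$. We shall see that $E_{d_k}(X^{\alpha_k})$ is the only obstruction: once this factor is removed from $g_B$, each monomial in the other variables occurs with only finitely many powers of $X^{\alpha_k}$, and what remains can be transported.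

Put $X_k=X^{\alpha_k}$, $Q=q^{d_k}$ and $\mathsf E=E_{d_k}(X_k)$. Extend the rule $X^mX^\nu=q^{\omega(m,\nu)/2}X^{m+\nu}$ to all $m,\nu\in N$; then $X^{-\alpha_k}=X_k^{-1}$ and $X_kX^\nu=Q^{\kappa(\nu)}X^\nu X_k$. Let $\bar N^+\subset\bar N$ be the set of nonzero vectors with nonnegative coordinates, and $|\bar\nu|=\sum_{j\ne k}\nu_j$. Define
\[
\mathcal L=\prod_{\bar\nu\in\bar N^+}X^\nu\,\mathbb C[X_k^{\pm1}]\ \subset\ \mathcal L^{\mathrm{rat}}=\prod_{\bar\nu\in\bar N^+}X^\nu\,\mathbb C(X_k)\ \subset\ \mathcal L^{\mathrm{ser}}=\prod_{\bar\nu\in\bar N^+}X^\nu\,\mathbb C((X_k)),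
\]
where $\nu$ is the lift of $\bar\nu$ with $\nu_k=0$, the second inclusion is expansion at $X_k=0$, and the product is
\[
X^\nu f(X_k)\cdot X^mf_1(X_k)=X^\nu X^m\,f(Q^{\kappa(m)}X_k)f_1(X_k).
\]
It is associative because $\kappa$ is additive, and it extends the product of monomials. The same formula makes $\mathbb C(X_k)\oplus\mathcal L^{\mathrm{rat}}$ and $\mathbb C((X_k))\oplus\mathcal L^{\mathrm{ser}}$ algebras, and the latter contains $\mathcal T$. The component $\mathcal L_{\bar\nu}$ of $\mathcal L$ consists of the finite linear combinations of the $X^\nu$ with $\nu$ over $\bar\nu$.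

Grade these algebras by $|\bar\nu|$. By Lemma~\ref{lem:factor}, elements of $1+\mathcal L$ have unique factorizations $h=h_+^\theta h_0^\theta h_-^\theta$ according to the sign of $\theta$ on the support, for every $\theta\in N^*$. Elements of $1+\mathcal L^{\mathrm{rat}}$ have such factorizations when $\theta(\alpha_k)=0$, because then $\theta(\nu)$ depends only on $\bar\nu$. If $h\in1+\mathcal L$ is supported in $\{\nu_k\ge0\}$, so are its factors, by Lemma~\ref{lem:factor}(b); then $h$ and its factors lie in $G$, and by uniqueness these are the factors of $h$ in $G$. So for $h\in1+\mathcal L$ and $\nu\in N$ with $\bar\nu\in\bar N^+$ we may put $J_\nu(h)=(\log h_0^{\theta_\nu})_\nu$, where again $\theta_\nu=\omega(\cdot,\nu)$, without conflict with the earlier definition.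

\begin{lemma}\label{lem:tri}
For $h\in1+\mathcal L$ we have $J_\nu(h)=h_\nu+P_\nu(h)$, where $P_\nu(h)$ depends only on the components of $h$ of degree $<|\bar\nu|$. For fixed $\bar\nu$, $P_\nu(h)=0$ for all but finitely many $\nu$ over $\bar\nu$. If the components of $h$ of degree $<|\bar\nu|$ are supported in $\{m_k\ge0\}$, then $P_\nu(h)=0$ for $\nu_k<0$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:factor}(c), the formula holds with $P_\nu(h)=J_\nu(h^{<|\bar\nu|})$. By Lemma~\ref{lem:factor}(b), $P_\nu(h)=0$ unless $\nu=m_1+\dots+m_p$ with all $m_i$ in the support of $h^{<|\bar\nu|}$. There are finitely many ways to write $\bar\nu$ as a sum of elements of $\bar N^+$, and the support of $h$ has finitely many elements over each of them.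
\end{proof}

Next we describe conjugation by $\mathsf E$. For $a\in\mathbb Z$ let $\Phi_a(t)=E_{d_k}(Q^at)/E_{d_k}(t)$. By \eqref{eq:Efunc},
\[
\Phi_a=\prod_{i=0}^{a-1}(1+Q^{i+1/2}t)\quad(a\ge0),\qquad\Phi_a=\prod_{i=a}^{-1}(1+Q^{i+1/2}t)^{-1}\quad(a<0).
\]
So $\Phi_a$ is a polynomial for $a\ge0$, and $\Phi_a^{-1}$ is a polynomial for $a\le0$. In $\mathbb C((X_k))\oplus\mathcal L^{\mathrm{ser}}$ we have $\mathsf EX^\nu=X^\nu E_{d_k}(Q^{\kappa(\nu)}X_k)$, so the automorphism $\Psi(y)=\mathsf Ey\mathsf E^{-1}$ acts by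
\[
\Psi\bigl(X^\nu f(X_k)\bigr)=X^\nu\,\Phi_{\kappa(\nu)}(X_k)f(X_k).
\]
Since the $\Phi_a$ are rational, $\Psi$ restricts to an automorphism of $\mathbb C(X_k)\oplus\mathcal L^{\mathrm{rat}}$ that preserves each $\bar N$-degree. Let $\Psi'$ be the corresponding map for $B'$, built from $X^{\alpha'_k}$ and $\kappa'$. By Lemma~\ref{lem:iso} and \eqref{eq:kappa}, the rule $X^{\nu'}f(X^{\alpha'_k})\mapsto X^{\iota_\tau\nu'}f(X_k^{-1})$ defines an algebra isomorphism $\iota_\tau$ from $\mathbb C(X^{\alpha'_k})\oplus\mathcal L'^{\,\mathrm{rat}}$ to $\mathbb C(X_k)\oplus\mathcal L^{\mathrm{rat}}$, and it maps $1+\mathcal L'$ onto $1+\mathcal L$. Rational functions are needed exactly here: the substitution $X_k\mapsto X_k^{-1}$ has no meaning for Laurent series.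

\begin{lemma}\label{lem:psi}
$\Psi\circ\iota_-\circ\Psi'=\iota_+$.
\end{lemma}

\begin{proof}
Both sides are algebra maps that act degree by degree and send $f(X^{\alpha'_k})$ to $f(X_k^{-1})$, so it suffices to compare them on $X^{\nu'}$. Let $\nu=\iota_-(\nu')$ and $a=\kappa(\nu)$, so $\kappa'(\nu')=-a$. The left side sends $X^{\nu'}$ to $X^\nu\Phi_a(X_k)\Phi_{-a}(X_k^{-1})$. For $a\ge0$,
\[
\Phi_{-a}(t^{-1})=\prod_{j=0}^{a-1}(1+Q^{-j-1/2}t^{-1})^{-1}=\prod_{j=0}^{a-1}\frac{Q^{j+1/2}t}{1+Q^{j+1/2}t},
\]
so $\Phi_a(t)\Phi_{-a}(t^{-1})=Q^{a^2/2}t^a$. Replacing $(a,t)$ by $(-a,t^{-1})$ gives the same formula for $a<0$. Finally $\omega(\nu,a\alpha_k)=-d_ka^2$, so $X^\nu X_k^a=Q^{-a^2/2}X^{\nu+a\alpha_k}$, and $\nu+a\alpha_k=\iota_+(\nu')$ by \eqref{eq:kappa}.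
\end{proof}

\begin{lemma}\label{lem:kappa0}
If $h$ and $\Psi(h)$ lie in $1+\mathcal L$ and $\kappa(\nu)=0$, then $J_\nu(h)=J_\nu(\Psi(h))$.
\end{lemma}

\begin{proof}
Let $\theta=\theta_\nu$; then $\theta(\alpha_k)=d_k\kappa(\nu)=0$. As $\Psi$ preserves $\bar N$-degrees, $\Psi(h_+^\theta)\Psi(h_0^\theta)\Psi(h_-^\theta)$ is the factorization of $\Psi(h)$ in $1+\mathcal L^{\mathrm{rat}}$. By uniqueness $\Psi(h)_0^\theta=\Psi(h_0^\theta)$, so $\log\Psi(h)_0^\theta=\Psi(\log h_0^\theta)$. In degree $\bar\nu$ the map $\Psi$ is the identity, since $\Phi_0=1$.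
\end{proof}

\begin{lemma}\label{lem:h}
There is a unique $h=h^B\in1+\mathcal L$ with $\Psi(h)\in1+\mathcal L$ such that, for all $\nu\in N$ with $\bar\nu\in\bar N^+$,
\[
J_\nu(h)=\lambda_\nu\ \text{ if }\kappa(\nu)\ge0,\qquad J_\nu(\Psi(h))=\lambda_\nu\ \text{ if }\kappa(\nu)<0 .
\]
Both $h$ and $\Psi(h)$ are supported in $\{\nu_k\ge0\}$, and $g_B=\mathsf E\,h=\Psi(h)\,\mathsf E$. For every $\theta\in N^*$,
\begin{equation}\label{eq:phih}
\phi_B(\theta)=\begin{cases}h_0^\theta&\text{if }\theta(\alpha_k)>0,\\[2pt] \Psi(h)_0^\theta&\text{if }\theta(\alpha_k)<0,\\[2pt] \mathsf E\,h_0^\theta=\Psi(h)_0^\theta\,\mathsf E&\text{if }\theta(\alpha_k)=0.\end{cases}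
\end{equation}
\end{lemma}

\begin{proof}
We construct the components $h_{\bar\nu}$ by induction on $|\bar\nu|$. Let $a=\kappa(\nu)$, which depends only on $\bar\nu$. If $a\ge0$, Lemma~\ref{lem:tri} forces $h_\nu=\lambda_\nu-P_\nu(h)$ for all $\nu$ over $\bar\nu$. At most one $\nu$ over $\bar\nu$ has $\lambda_\nu\ne0$, namely a multiple of some $\alpha_j$ with $j\ne k$. So these numbers define an element of $\mathcal L_{\bar\nu}$, and $\Psi(h_{\bar\nu})=h_{\bar\nu}\Phi_a(X_k)$ lies in $\mathcal L_{\bar\nu}$ because $\Phi_a$ is a polynomial. If $a<0$, Lemma~\ref{lem:tri} applied to $\Psi(h)$ forces $\Psi(h)_\nu=\lambda_\nu-P_\nu(\Psi(h))$, and $h_{\bar\nu}=\Psi(h)_{\bar\nu}\Phi_a(X_k)^{-1}$ lies in $\mathcal L_{\bar\nu}$ because $\Phi_a^{-1}$ is a polynomial. This proves existence and uniqueness. The same induction gives the supports: $\lambda_\nu=0$ and $P_\nu=0$ for $\nu_k<0$, and multiplication by a polynomial in $X_k$ preserves $\{\nu_k\ge0\}$.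

So $h,\Psi(h)\in G$. Let $g=\mathsf Eh=\Psi(h)\mathsf E\in G$, fix $\theta$, and drop it from the notation. If $\theta(\alpha_k)>0$, then $\mathsf E\in G_+$ and $g=(\mathsf Eh_+)h_0h_-$. If $\theta(\alpha_k)<0$, then $\mathsf E\in G_-$ and $g=\Psi(h)_+\Psi(h)_0(\Psi(h)_-\mathsf E)$. If $\theta(\alpha_k)=0$, then $\mathsf E\in G_0$, conjugation by $\mathsf E$ preserves $G_\pm$, and
\[
g=(\mathsf Eh_+\mathsf E^{-1})(\mathsf Eh_0)\,h_-=\Psi(h)_+\,(\Psi(h)_0\mathsf E)\,(\mathsf E^{-1}\Psi(h)_-\mathsf E).
\]
Thus \eqref{eq:phih} holds with $g_0^\theta$ on the left, and it remains to show $g=g_B$.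

Since $\mathrm{pr}_k(g)=\mathsf E$, Lemma~\ref{lem:pr} gives $J_{r\alpha_k}(g)=\lambda_{r\alpha_k}$. Let $\nu\in N^+$ with $\bar\nu\ne0$, and take $\theta=\theta_\nu$, so $\theta(\alpha_k)=d_k\kappa(\nu)$. If $\kappa(\nu)>0$, then $J_\nu(g)=J_\nu(h)=\lambda_\nu$. If $\kappa(\nu)<0$, then $J_\nu(g)=J_\nu(\Psi(h))=\lambda_\nu$. If $\kappa(\nu)=0$, then Lemma~\ref{lem:add} gives $J_\nu(g)=(\log\mathsf E)_\nu+J_\nu(h)=\lambda_\nu$. So $g=g_B$ by Lemma~\ref{lem:coords}.
\end{proof}

\subsection{Comparison of $\phi_B$ and $\phi_{B'}$}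

The characterization of $h^B$ in Lemma~\ref{lem:h} involves only $\omega$, $\kappa$, $\Psi$ and $\lambda$, and the first three are matched by $\iota_\pm$. The numbers $\lambda$ are matched because on each side of $\kappa=0$ one of the maps $\iota_\pm$ sends simple roots to simple roots.

\begin{proposition}\label{prop:mut}
We have $h^B=\iota_-(\Psi'(h^{B'}))$ and $\Psi(h^B)=\iota_+(h^{B'})$. Consequently:
\begin{itemize}
\item[(i)] If $\theta(\alpha_k)\neq0$ and $\tau$ is the sign of $-\theta(\alpha_k)$, then $\phi_B(\theta)=\iota_\tau\bigl(\phi_{B'}(\theta\circ\iota_\tau)\bigr)$.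
\item[(ii)] If $\theta(\alpha_k)=0$, then $\theta\circ\iota_+=\theta\circ\iota_-=:\theta'$, and $\phi_{B'}(\theta')=E_{d_k}(X^{\alpha'_k})$ implies $\phi_B(\theta)=E_{d_k}(X^{\alpha_k})$.
\end{itemize}
\end{proposition}

\begin{proof}
Write $h'=h^{B'}$ and $H=\iota_-(\Psi'(h'))\in1+\mathcal L$. By Lemma~\ref{lem:psi}, $\Psi(H)=\iota_+(h')\in1+\mathcal L$. We check that $H$ has the properties that characterize $h^B$. For $y\in1+\mathcal L'$ the map $\iota_\tau$ carries the factorization of $y$ for $\theta\circ\iota_\tau$ to the factorization of $\iota_\tau(y)$ for $\theta$: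
\begin{equation}\label{eq:transport}
(\iota_\tau y)_0^\theta=\iota_\tau\bigl(y_0^{\theta\circ\iota_\tau}\bigr).
\end{equation}
By Lemma~\ref{lem:iso}, $\theta_{\iota_\tau\nu'}\circ\iota_\tau=\omega'(\cdot,\nu')$, so $J_{\iota_\tau\nu'}(\iota_\tau y)=J_{\nu'}(y)$.

Let $\bar\nu\in\bar N^+$ and $\kappa(\nu)\ge0$, and write $\nu=\iota_-(\nu')$. Then $\kappa'(\nu')\le0$ and $J_\nu(H)=J_{\nu'}(\Psi'(h'))=\lambda'_{\nu'}$, where Lemma~\ref{lem:kappa0} is used if $\kappa'(\nu')=0$. If $\bar\nu$ is not of the form $r\bar\alpha_j$, then $\lambda'_{\nu'}=0=\lambda_\nu$. If $\bar\nu=r\bar\alpha_j$ with $j\ne k$, $r\ge1$, then $rb_{kj}=\kappa(\nu)\ge0$, so $\iota_-(r\alpha'_j)=r\alpha_j$. Thus $\nu'=r\alpha'_j$ if and only if $\nu=r\alpha_j$; in this case $\lambda'_{\nu'}=\lambda_\nu$ because $d_j$ is the same for $B$ and $B'$, and otherwise both numbers vanish. So $J_\nu(H)=\lambda_\nu$.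

Let $\kappa(\nu)<0$ and write $\nu=\iota_+(\nu')$. Then $\kappa'(\nu')>0$ and $J_\nu(\Psi(H))=J_{\nu'}(h')=\lambda'_{\nu'}$. If $\bar\nu=r\bar\alpha_j$, then $b_{kj}<0$, so $\iota_+(r\alpha'_j)=r\alpha_j$, and $\lambda'_{\nu'}=\lambda_\nu$ by the argument just given. Hence $H=h^B$.

(i) Note that $(\theta\circ\iota_\tau)(\alpha'_k)=-\theta(\alpha_k)$. If $\theta(\alpha_k)>0$, then \eqref{eq:phih} for $B$, \eqref{eq:transport}, and \eqref{eq:phih} for $B'$ give $\phi_B(\theta)=(h^B)_0^\theta=\iota_-\bigl(\Psi'(h')_0^{\theta\circ\iota_-}\bigr)=\iota_-\bigl(\phi_{B'}(\theta\circ\iota_-)\bigr)$. If $\theta(\alpha_k)<0$, they give $\phi_B(\theta)=\Psi(h^B)_0^\theta=\iota_+\bigl((h')_0^{\theta\circ\iota_+}\bigr)=\iota_+\bigl(\phi_{B'}(\theta\circ\iota_+)\bigr)$.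

(ii) The equality $\theta\circ\iota_+=\theta\circ\iota_-$ follows from \eqref{eq:kappa}. By \eqref{eq:phih} for $B'$, $\phi_{B'}(\theta')=E_{d_k}(X^{\alpha'_k})(h')_0^{\theta'}$, so the hypothesis gives $(h')_0^{\theta'}=1$. Then $\Psi(h^B)_0^\theta=\iota_+(1)=1$, and $\phi_B(\theta)=\mathsf E$.
\end{proof}

\section{The $c$-vectors are normal to walls}\label{sec:walls}

For a basis $c_1,\dots,c_n$ of $N$ define the open cone and its facets
\[
\mathcal G=\{\theta:\theta(c_i)>0\ \text{for all }i\},\qquad\mathcal G^{(j)}=\{\theta:\theta(c_j)=0,\ \theta(c_i)>0\ \text{for }i\ne j\}.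
\]
The cone $\mathcal G$ is nonempty and convex, and $\mathcal G^{(j)}$ is a nonempty open subset of $c_j^\perp$ in the closure of $\mathcal G$.

\begin{proposition}\label{prop:walls}
Let $B$ be skew-symmetrizable with symmetrizer $D$, and consider a seed with top block $(b^\circ_{ij})$ and $c$-vectors $c_1,\dots,c_n$.
\begin{itemize}
\item[(a)] The $c_j$ form a basis of $N$, and $\omega(c_i,c_j)=d_ib^\circ_{ij}$.
\item[(b)] For each $j$, either $c_j\in N^+$ or $-c_j\in N^+$; write $|c_j|=\pm c_j\in N^+$.
\item[(c)] $\phi_B(\theta)=1$ for $\theta\in\mathcal G$, and $\phi_B(\theta)=E_{d_j}(X^{|c_j|})$ for $\theta\in\mathcal G^{(j)}$.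
\end{itemize}
\end{proposition}

Proposition~\ref{prop:mut} changes the initial matrix, so the induction removes the \emph{first} mutation of the sequence. One then has to compare the $c$-vectors of $B$ with those of $B'=\mu_{k_1}(B)$ along the rest of the sequence. They turn out to correspond under $\iota_+$ or $\iota_-$, according to the side of the hyperplane $(\alpha'_k)^\perp$ on which the cone lies; part (c) guarantees that the cone lies on one side.

\begin{proof}
We use induction on the length $r$ of the mutation sequence, for all $B$ at once. The case $r=0$ is Lemma~\ref{lem:base}. Let the sequence be $k=k_1,k_2,\dots,k_r$ and $B'=\mu_k(B)$. For $1\le t\le r$ let $c_j(t)\in N$ be the $c$-vectors of $B$ along $k_1,\dots,k_t$, and let $c'_j(t)\in N'$ be the $c$-vectors of $B'$ along $k_2,\dots,k_t$. Both sequences lead to the same top block $B_t$. The second sequence has length $t-1<r$, so the proposition holds for it; let $\mathcal G'_t$ and $\mathcal G'^{(j)}_t$ be its cone and facets.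

By Lemma~\ref{lem:base}, $\phi_{B'}\ne1$ on $(\alpha'_k)^\perp$, while $\phi_{B'}=1$ on the convex set $\mathcal G'_t$. So $\theta'(\alpha'_k)$ has a constant sign $\sigma_t\in\{+,-\}$ for $\theta'\in\mathcal G'_t$. Whenever $\theta'(\alpha'_k)$ has sign $\sigma_t$, the point $\theta=\theta'\circ\iota_{\sigma_t}^{-1}$ satisfies $\theta(\alpha_k)=-\theta'(\alpha'_k)$, and Proposition~\ref{prop:mut}(i) gives $\phi_B(\theta)=\iota_{\sigma_t}(\phi_{B'}(\theta'))$. We record two facts about the facets; write $c'_j=c'_j(t)$.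

\smallskip
\noindent(F1) \emph{If $c'_j\ne\pm\alpha'_k$, then $\theta'(\alpha'_k)$ has sign $\sigma_t$ for all $\theta'\in\mathcal G'^{(j)}_t$; for these $\theta'$ we have $\phi_B(\theta'\circ\iota_{\sigma_t}^{-1})=E_{d_j}(X^{\iota_{\sigma_t}|c'_j|})$; and $\iota_{\sigma_t}|c'_j|\in N^+$.} The vectors $c'_j$ and $\alpha'_k$ are primitive, hence not proportional, so the linear function $\theta'\mapsto\sigma_t\theta'(\alpha'_k)$ is not identically zero on $(c'_j)^\perp$. It is $\ge0$ on the facet, which is open in $(c'_j)^\perp$; a nonzero linear function takes both signs near each of its zeros, so it is $>0$ on the facet. The formula follows from (c) for $B'$. The last claim holds because $\phi_B$ is supported in $N^+$ and $e_1\ne0$.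

\smallskip
\noindent(F2) \emph{If $c'_j=\pm\alpha'_k$, then $d_j=d_k$.} On $\mathcal G'^{(j)}_t$ we have $\phi_{B'}=E_{d_j}(X^{\alpha'_k})$ by (c) for $B'$, and $\mathrm{pr}_k\phi_{B'}=E_{d_k}(X^{\alpha'_k})$ by Lemma~\ref{lem:base}. So $E_{d_j}=E_{d_k}$.

\smallskip
\noindent\emph{Claim: $c_j(t)=\iota_{\sigma_t}(c'_j(t))$ for all $j$ and $1\le t\le r$.} For $t=1$ we have $c'_j(1)=\alpha'_j$ and $\sigma_1=+$, and $\iota_+(\alpha'_j)=c_j(1)$ by \eqref{eq:cmut}. Assume the claim for some $t<r$. Let $l=k_{t+1}$, $c'_j=c'_j(t)$, $\sigma=\sigma_t$, let $\beta_j$ be the $(l,j)$ entry of $B_t$, and let $\epsilon$ be the sign of $c'_l$. By \eqref{eq:cmut}, $c'_l(t+1)=-c'_l$ and $c'_j(t+1)=c'_j+[\epsilon\beta_j]_+c'_l$ for $j\ne l$. In particular $\mathcal G'^{(l)}_t=\mathcal G'^{(l)}_{t+1}$.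

\emph{Case 1: $c'_l\ne\pm\alpha'_k$.} By (F1) for $t$ and for $t+1$, applied to the common facet, $\sigma_{t+1}=\sigma$. Also by (F1), $c_l(t)=\iota_\sigma(c'_l)=\epsilon\,\iota_\sigma|c'_l|$ has all entries weakly of sign $\epsilon$. So \eqref{eq:cmut} applies to the $c_j(t)$ with the same $\epsilon$ and $\beta_j$, and applying $\iota_\sigma$ to the formulas for $c'_j(t+1)$ gives the claim for $t+1$.

\emph{Case 2: $c'_l=\epsilon\alpha'_k$.} Now the cone crosses $(\alpha'_k)^\perp$: since $\theta'(c'_l)>0$ on $\mathcal G'_t$ and $\theta'(c'_l)<0$ on $\mathcal G'_{t+1}$, we have $\sigma=\epsilon$ and $\sigma_{t+1}=-\epsilon$. By \eqref{eq:kappa}, by (a) for $B'$, and by (F2),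
\[
(\iota_+-\iota_-)(c'_j)=-\kappa'(c'_j)\alpha_k=-d_k^{-1}\omega'(\alpha'_k,c'_j)\alpha_k=-\epsilon\,d_k^{-1}d_l\beta_j\alpha_k=-\epsilon\beta_j\alpha_k .
\]
Since $\iota_{-\epsilon}-\iota_\epsilon=-\epsilon(\iota_+-\iota_-)$, this says $\iota_{-\epsilon}(c'_j)=c_j(t)+\beta_j\alpha_k$. For $j\ne l$, using $x-[x]_+=-[-x]_+$ with $x=\epsilon\beta_j$,
\[
\iota_{-\epsilon}\bigl(c'_j+[\epsilon\beta_j]_+c'_l\bigr)=c_j(t)+\bigl(\beta_j-\epsilon[\epsilon\beta_j]_+\bigr)\alpha_k=c_j(t)-\epsilon[-\epsilon\beta_j]_+\alpha_k .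
\]
The vector $c_l(t)=\iota_\epsilon(\epsilon\alpha'_k)=-\epsilon\alpha_k$ has sign $-\epsilon$, so the right side is $c_j(t)+[-\epsilon\beta_j]_+c_l(t)=c_j(t+1)$ by \eqref{eq:cmut}. For $j=l$ we have $\iota_{-\epsilon}(-c'_l)=\epsilon\alpha_k=-c_l(t)=c_l(t+1)$. The claim is proved.

\smallskip
Take $t=r$, $\sigma=\sigma_r$, $c'_j=c'_j(r)$, so $c_j=\iota_\sigma(c'_j)$. Part (a) follows from Lemma~\ref{lem:iso}. The map $\theta'\mapsto\theta'\circ\iota_\sigma^{-1}$ carries $\mathcal G'_r$ onto $\mathcal G$ and $\mathcal G'^{(j)}_r$ onto $\mathcal G^{(j)}$. On $\mathcal G$ we get $\phi_B=\iota_\sigma(1)=1$. If $c'_j\ne\pm\alpha'_k$, then (F1) gives (b) and (c) for $j$, with $|c_j|=\iota_\sigma|c'_j|$. If $c'_j=\pm\alpha'_k$, then $c_j=\mp\alpha_k$, which gives (b). On $\mathcal G^{(j)}$ we have $\theta(\alpha_k)=0$, and $\phi_{B'}(\theta\circ\iota_\sigma)=E_{d_j}(X^{\alpha'_k})=E_{d_k}(X^{\alpha'_k})$ by (F2), so Proposition~\ref{prop:mut}(ii) gives $\phi_B(\theta)=E_{d_k}(X^{\alpha_k})=E_{d_j}(X^{|c_j|})$.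
\end{proof}

\section{Counting modules over a species}\label{sec:count}

We now build a category of modules whose count lies in $G$. The series $E_{d_i}$ asks for vector spaces over $\mathbb F_{q^{d_i}}$ at the index $i$, so different indices need different fields; this is what species provide.

\subsection{Species and their modules}

Let $\Gamma$ be a finite set of vertices, and for $v\in\Gamma$ let $K_v$ be a field extension of $\mathbb F_q$ of finite degree $d_v$. A \emph{species} on these data is a family of $K_v$-$K_u$-bimodules ${}_vM_u$ ($u,v\in\Gamma$), finite-dimensional over $\mathbb F_q$, on which the left and right actions of $\mathbb F_q$ agree. We think of ${}_vM_u$ as the arrows from $u$ to $v$ and put $m_{uv}=\dim_{\mathbb F_q}{}_vM_u$. Let $\Lambda_0=\prod_vK_v$, $M=\bigoplus_{u,v}{}_vM_u$, and let $\Lambda=\bigoplus_{r\ge0}M^{\otimes r}$ be the tensor algebra of $M$ over $\Lambda_0$. A \emph{module} is a finite-dimensional left $\Lambda$-module. It is the same as a family $Y=(Y_v)$ of finite-dimensional $K_v$-vector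 spaces with $K_v$-linear maps ${}_vM_u\otimes_{K_u}Y_u\to Y_v$, and its dimension vector is $\dim Y=(\dim_{K_v}Y_v)_v\in\mathbb Z^\Gamma$. For each dimension vector there are finitely many isomorphism classes. Let $e_v\in\mathbb Z^\Gamma$ be the unit vectors, and let $S_v$ be the module with dimension vector $e_v$ and all maps zero.

\begin{lemma}\label{lem:euler}
For modules $Y,Z$ with dimension vectors $y,z'$,
\[
\dim_{\mathbb F_q}\mathrm{Hom}(Y,Z)-\dim_{\mathbb F_q}\mathrm{Ext}^1(Y,Z)=\sum_vd_vy_vz'_v-\sum_{u,v}m_{uv}y_uz'_v .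
\]
\end{lemma}

\begin{proof}
All unmarked tensor products are over $\Lambda_0$. Consider $0\to\Lambda\otimes M\otimes Y\xrightarrow{\partial}\Lambda\otimes Y\xrightarrow{\mathrm{mult}}Y\to0$ with $\partial(a\otimes b\otimes c)=ab\otimes c-a\otimes bc$. The first term of $\partial$ maps $M^{\otimes r}\otimes M\otimes Y$ isomorphically onto $M^{\otimes(r+1)}\otimes Y$, and the second term lands in $M^{\otimes r}\otimes Y$. So $\partial$ is injective, by looking at terms of top degree, and $\Lambda\otimes Y=\mathrm{im}\,\partial\oplus(\Lambda_0\otimes Y)$, by induction on the degree. As $\mathrm{mult}\circ\partial=0$ and $\mathrm{mult}$ is bijective on $\Lambda_0\otimes Y$, the sequence is exact. Its first two terms are projective because $\Lambda_0$ is semisimple. Applying $\mathrm{Hom}_\Lambda(\cdot,Z)$ gives the exact sequence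
\[
0\to\mathrm{Hom}(Y,Z)\to\mathrm{Hom}_{\Lambda_0}(Y,Z)\to\mathrm{Hom}_{\Lambda_0}(M\otimes Y,Z)\to\mathrm{Ext}^1(Y,Z)\to0 .
\]
The second term has dimension $\sum d_vy_vz'_v$. The space ${}_vM_u\otimes_{K_u}Y_u$ has $K_v$-dimension $m_{uv}y_u/d_v$, so the third term has dimension $\sum m_{uv}y_uz'_v$.
\end{proof}

\subsection{The species attached to $B$ and $L$}

Let $\chi$ be the bilinear form on $N$ with $\chi(\alpha_i,\alpha_i)=d_i$ and $\chi(\alpha_i,\alpha_j)=-d_i[b_{ij}]_+$ for $i\ne j$. Since $d_j[b_{ji}]_+=d_i[-b_{ij}]_+$, the skew part of $\chi$ is given by $\omega$ and its symmetric part by the Cartan matrix: for $m,\nu\in N$,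
\begin{equation}\label{eq:chi}
\chi(\nu,m)-\chi(m,\nu)=\omega(m,\nu),\qquad\chi(\alpha_i,\nu)+\chi(\nu,\alpha_i)=d_i\langle\alpha_i^\vee,\nu\rangle .
\end{equation}
This is the link between the quantum torus and the root system. The identity $d_i[b_{ij}]_+=d_j[-b_{ji}]_+$ shows that $\chi(\alpha_i,\alpha_j)$ is divisible by $d_i$ and by $d_j$. Hence $\chi(\alpha_i,\nu)$ and $\chi(\nu,\alpha_i)$ are divisible by $d_i$ for all $\nu$.

The obvious species has vertices $1,\dots,n$ and $m_{ij}=d_i[b_{ij}]_+$, so that the form in Lemma~\ref{lem:euler} is $\chi$. Its count has the right initial data on multiples of simple roots, but it can have unwanted initial data at other $f\in N^+$. To cancel these we add a vertex of class $f$ whose weight in the count is a free parameter. The count has to stay multiplicative with values in $G$, so the form in Lemma~\ref{lem:euler} must still be given by $\chi$ on classes. This forces $-\chi(f,\alpha_i)$ and $-\chi(\alpha_i,f)$ to be numbers of arrows, hence nonnegative. So let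
\[
\mathcal F=\{f\in N^+:\ \chi(f,\alpha_i)\le0\text{ and }\chi(\alpha_i,f)\le0\text{ for all $i$, and the support of $f$ is connected}\}.
\]
Lemma~\ref{lem:defect} will show that unwanted initial data occur only in $\mathcal F$. No multiple of a simple root lies in $\mathcal F$, since $\chi(r\alpha_i,\alpha_i)=rd_i>0$, and $\chi(f,f')\le0$ for $f,f'\in\mathcal F$. By \eqref{eq:chi}, $\mathcal F\subset\mathcal K$, so the classes of the new vertices are roots.

Fix an integer $L\ge1$ and let $\mathcal F_L=\{f\in\mathcal F:|f|\le L\}$, a finite set. Put $\Gamma=\{1,\dots,n\}\sqcup\{v_f:f\in\mathcal F_L\}$, $K_i=\mathbb F_{q^{d_i}}$, $K_{v_f}=\mathbb F_q$ (so $d_{v_f}=1$), and define $\pi:\mathbb Z^\Gamma\to N$ by $\pi(e_i)=\alpha_i$, $\pi(e_{v_f})=f$. Put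
\begin{equation}\label{eq:m}
m_{uv}=\delta_{uv}d_u-\chi(\pi e_u,\pi e_v).
\end{equation}
These integers are $\ge0$: for $u\ne v$ by the definitions of $\chi$ and $\mathcal F$, while $m_{ii}=0$ for $i\le n$ and $m_{v_fv_f}=1-\chi(f,f)\ge1$. Each $m_{uv}$ is divisible by $d_u$ and $d_v$, hence by their least common multiple $\ell$. Let ${}_vM_u$ be the direct sum of $m_{uv}/\ell$ copies of the field $\mathbb F_{q^\ell}$, which contains $K_u$ and $K_v$. From now on $\Lambda$ is the tensor algebra of this species. There are no loops at $1,\dots,n$. The \emph{class} of a module $Y$ is $\pi(Y)=\pi(\dim Y)$; it lies in $N^+$ if $Y\ne0$, and only finitely many isomorphism classes of modules have a given class. By Lemma~\ref{lem:euler} and \eqref{eq:m},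
\begin{equation}\label{eq:euler}
|\mathrm{Hom}(Y,Z)|\,/\,|\mathrm{Ext}^1(Y,Z)|=q^{\chi(\pi(Y),\pi(Z))},
\end{equation}
and for $x\in\mathbb Z^\Gamma$ and $i\le n$
\begin{equation}\label{eq:chix}
\chi(\pi x,\alpha_i)=d_ix_i-\sum_vm_{vi}x_v,\qquad\chi(\alpha_i,\pi x)=d_ix_i-\sum_vm_{iv}x_v .
\end{equation}

The connectedness condition in $\mathcal F$ is used through the following lemma.

\begin{lemma}\label{lem:split}
Suppose the support of $\pi(Y)$ is a disjoint union $I_1\sqcup I_2$ of nonempty sets with no edge between them. Then $Y=Y^{(1)}\oplus Y^{(2)}$, where $\pi(Y^{(p)})$ has support $I_p$.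
\end{lemma}

\begin{proof}
If $Y_v\ne0$, then the support of $\pi(e_v)$ is connected and contained in $I_1\sqcup I_2$, so it lies in $I_1$ or in $I_2$. This divides such vertices into two groups. Since $\chi(\alpha_i,\alpha_j)=\chi(\alpha_j,\alpha_i)=0$ for $i\in I_1$, $j\in I_2$, formula \eqref{eq:m} gives $m_{uv}=0$ for $u,v$ in different groups. Let $Y^{(p)}$ be the part of $Y$ on the $p$-th group.
\end{proof}

\subsection{The weighted count}

Let $z=(z_v)\in\mathbb C^\Gamma$ with $z_i=1$ for $i\le n$. For a module $Y$ with $\dim Y=x$ put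
\[
\mathrm{wt}(Y)=\Bigl(\prod_vz_v^{x_v}\Bigr)q^{\frac12\chi(\pi x,\pi x)}X^{\pi x}\qquad(0^0=1),
\]
and for a class $\mathcal C$ of modules that is closed under isomorphism and contains $0$ put
\[
\int\mathcal C=\sum_{[Y]\in\mathcal C}\frac{\mathrm{wt}(Y)}{|\mathrm{Aut}\,Y|}\in G .
\]

\begin{lemma}\label{lem:product}
Let $\mathcal C,\mathcal C',\mathcal C''$ be such classes. Suppose that every module $Y$ with a submodule $U\in\mathcal C'$ such that $Y/U\in\mathcal C''$ lies in $\mathcal C$, and that every $Y\in\mathcal C$ has exactly one such submodule. Then $\int\mathcal C=\int\mathcal C''\cdot\int\mathcal C'$.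
\end{lemma}

\begin{proof}
Fix modules $Y',Y,Y''$, and let $n(Y;Y'',Y')$ be the number of submodules $U$ of $Y$ with $U\cong Y'$ and $Y/U\cong Y''$. The set of pairs $(i,p)$ for which $0\to Y'\xrightarrow{i}Y\xrightarrow{p}Y''\to0$ is exact has $n(Y;Y'',Y')|\mathrm{Aut}\,Y'||\mathrm{Aut}\,Y''|$ elements. The group $\mathrm{Aut}\,Y$ acts on it by $\gamma(i,p)=(\gamma i,p\gamma^{-1})$. The orbits are the equivalence classes of extensions with middle term isomorphic to $Y$, which form a subset $\mathrm{Ext}^1(Y'',Y')_Y$ of $\mathrm{Ext}^1(Y'',Y')$. An automorphism $\gamma$ fixes $(i,p)$ if and only if $(\gamma-1)i=0$ and $p(\gamma-1)=0$, that is, $\gamma=1+i\eta p$ for a unique $\eta\in\mathrm{Hom}(Y'',Y')$; each such $\gamma$ is invertible, with inverse $1-i\eta p$. Hence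
\[
\frac{n(Y;Y'',Y')}{|\mathrm{Aut}\,Y|}=\frac{|\mathrm{Ext}^1(Y'',Y')_Y|}{|\mathrm{Hom}(Y'',Y')|}\cdot\frac1{|\mathrm{Aut}\,Y''||\mathrm{Aut}\,Y'|}.
\]
Let $m=\pi(Y'')$, $\nu=\pi(Y')$. Every middle term $Y$ has the weight of $Y''\oplus Y'$. By \eqref{eq:chi},
\[
\tfrac12\bigl[\chi(m,m)+\chi(\nu,\nu)+\omega(m,\nu)\bigr]-\tfrac12\chi(m+\nu,m+\nu)=-\chi(m,\nu),
\]
so $\mathrm{wt}(Y'')\mathrm{wt}(Y')=q^{-\chi(m,\nu)}\mathrm{wt}(Y''\oplus Y')$. Summing over $[Y]$ and using \eqref{eq:euler},
\[
\sum_{[Y]}n(Y;Y'',Y')\frac{\mathrm{wt}(Y)}{|\mathrm{Aut}\,Y|}=\frac{\mathrm{wt}(Y'')}{|\mathrm{Aut}\,Y''|}\cdot\frac{\mathrm{wt}(Y')}{|\mathrm{Aut}\,Y'|}.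
\]
Now sum over $[Y'']\in\mathcal C''$ and $[Y']\in\mathcal C'$. By hypothesis the sum of the $n(Y;Y'',Y')$ is $1$ for $Y\in\mathcal C$ and $0$ otherwise.
\end{proof}

Let $g_z=\int(\text{all modules})$. For $\theta\in N^*$ write $\theta(Y)=\theta(\pi(Y))$; this is additive in short exact sequences. A module $Y$ is \emph{$\theta$-semistable} if $\theta(Y)=0$ and $\theta(U)\ge0$ for all submodules $U$; equivalently, $\theta(Y)=0$ and $\theta\le0$ on all quotients. Let $\mathcal S_\theta$ be the class of $\theta$-semistable modules.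

\begin{lemma}\label{lem:stab}
$(g_z)_0^\theta=\int\mathcal S_\theta$.
\end{lemma}

\begin{proof}
Let $\mathcal D$ be a class of modules that contains $0$ and is closed under isomorphism, quotients and extensions. Call a module $\mathcal D$-\emph{free} if it has no nonzero submodule in $\mathcal D$. \emph{Every module $Y$ has exactly one submodule $U\in\mathcal D$ with $Y/U$ $\mathcal D$-free.} Indeed, the sum of two submodules in $\mathcal D$ is a quotient of their direct sum, so $Y$ has a largest submodule $U_0\in\mathcal D$. The quotient $Y/U_0$ is $\mathcal D$-free, since the preimage of a submodule in $\mathcal D$ lies in $\mathcal D$. If $U\in\mathcal D$ and $Y/U$ is $\mathcal D$-free, then the image of $U_0$ in $Y/U$ lies in $\mathcal D$, hence is zero, and $U=U_0$.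

Let $\mathcal N$ be the class of modules all of whose nonzero quotients have $\theta<0$, let $\overline{\mathcal N}\supset\mathcal N$ be the class of modules all of whose quotients have $\theta\le0$, and let $\mathcal P$ be the class of modules all of whose nonzero submodules have $\theta>0$. Both $\mathcal N$ and $\overline{\mathcal N}$ are closed under quotients. They are closed under extensions, because a quotient of an extension of $Y''$ by $Y'$ is an extension of a quotient of $Y''$ by a quotient of $Y'$.

The $\overline{\mathcal N}$-free modules are those in $\mathcal P$. A module in $\mathcal P$ is $\overline{\mathcal N}$-free, since objects of $\overline{\mathcal N}$ have $\theta\le0$. If $Y\notin\mathcal P$, let $U$ be a nonzero submodule with $\theta(U)\le0$ of minimal dimension; every proper submodule $U'$ of $U$ has $\theta(U')\ge0$, so $\theta(U/U')\le0$ and $U\in\overline{\mathcal N}$. Lemma~\ref{lem:product} gives $g_z=\int\mathcal P\cdot\int\overline{\mathcal N}$.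

The $\mathcal N$-free modules are those all of whose submodules have $\theta\ge0$. Such a module is $\mathcal N$-free, since nonzero objects of $\mathcal N$ have $\theta<0$. If $Y$ has a submodule with $\theta<0$, let $U$ be one of minimal dimension; every proper submodule $U'$ of $U$ has $\theta(U')\ge0$, so $\theta(U/U')<0$ and $U\in\mathcal N$. It follows that $\mathcal S_\theta$ is the class of $\mathcal N$-free modules in $\overline{\mathcal N}$. So each $Y\in\overline{\mathcal N}$ has exactly one submodule $U\in\mathcal N$ with $Y/U\in\mathcal S_\theta$, and every extension of an object of $\mathcal S_\theta$ by an object of $\mathcal N$ lies in $\overline{\mathcal N}$. Lemma~\ref{lem:product} gives $\int\overline{\mathcal N}=\int\mathcal S_\theta\cdot\int\mathcal N$.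

Thus $g_z=\int\mathcal P\cdot\int\mathcal S_\theta\cdot\int\mathcal N$, and the factors lie in $G_+^\theta$, $G_0^\theta$, $G_-^\theta$.
\end{proof}

\section{Realizing $g_B$ as a count}\label{sec:realize}

\begin{lemma}\label{lem:defect}
For every choice of $z$:
\begin{itemize}
\item[(i)] $J_{r\alpha_i}(g_z)=\lambda_{r\alpha_i}$ for all $i\le n$, $r\ge1$.
\item[(ii)] If $\nu\in N^+$, $|\nu|\le L$, is not a multiple of a simple root and $J_\nu(g_z)\ne0$, then $\nu\in\mathcal F$.
\end{itemize}
\end{lemma}

\begin{proof}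
(i) No element of $\mathcal F$ is a multiple of $\alpha_i$ and there are no loops at $i$, so the only module of class $r\alpha_i$ is $S_i^r$. Its automorphism group is $GL_r(K_i)$ and $\chi(r\alpha_i,r\alpha_i)=d_ir^2$. So $\mathrm{pr}_i(g_z)=E_{d_i}(X^{\alpha_i})$, and Lemma~\ref{lem:pr} applies.

(ii) Let $\Xi$ be the finite set of $m\in N^+\setminus\mathbb Q\nu$ with $|m|\le|\nu|$; it contains all $\alpha_i$. For $m\in\Xi$ the set $m^\perp\cap\nu^\perp$ is a proper subspace of $\nu^\perp$, so there is $\eta\in\nu^\perp$ with $\eta(m)\ne0$ for all $m\in\Xi$. For small $\varepsilon>0$, $\theta'=\theta_\nu+\varepsilon\eta$ has the same sign as $\theta_\nu$ on those $m\in\Xi$ where $\theta_\nu(m)\neq0$, and it has no zero on $\Xi$. By Lemmas~\ref{lem:perturb} and~\ref{lem:stab}, $(\log\int\mathcal S_{\theta'})_\nu=J_\nu(g_z)\ne0$. So there is a nonzero $Y\in\mathcal S_{\theta'}$ whose class $m$ has $|m|\le|\nu|$. As $\theta'(m)=0$, $m$ is a positive rational multiple of $\nu$. Let $x=\dim Y$ and fix $i\le n$.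

Suppose $\theta'(\alpha_i)>0$. Then $S_i$ is not a quotient of $Y$. Replacing $Y_i$ by the image of $\bigoplus_v{}_iM_v\otimes_{K_v}Y_v\to Y_i$ gives a submodule whose quotient is a power of $S_i$, so this map is onto. Comparing $\mathbb F_q$-dimensions gives $d_ix_i\le\sum_vm_{vi}x_v$, so $\chi(m,\alpha_i)\le0$ by \eqref{eq:chix}, and $\chi(\nu,\alpha_i)\le0$.

Suppose $\theta'(\alpha_i)<0$. Then $S_i$ is not a submodule of $Y$. The kernel of the map $Y_i\to\bigoplus_v\mathrm{Hom}_{K_v}({}_vM_i,Y_v)$, $y\mapsto(b\mapsto by)$, is a submodule that is a power of $S_i$, so this map is injective. Comparing dimensions gives $d_ix_i\le\sum_vm_{iv}x_v$, so $\chi(\alpha_i,\nu)\le0$.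

Semistability gives one inequality for each $i$; the position of $\theta_\nu$ gives the other. By \eqref{eq:chi}, $\theta_\nu(\alpha_i)=\chi(\nu,\alpha_i)-\chi(\alpha_i,\nu)$. If this is positive, then $\theta'(\alpha_i)>0$ and $\chi(\alpha_i,\nu)<\chi(\nu,\alpha_i)\le0$. If it is negative, then $\theta'(\alpha_i)<0$ and $\chi(\nu,\alpha_i)<\chi(\alpha_i,\nu)\le0$. If it is zero, the two numbers are equal, and one of them is $\le0$ because $\theta'(\alpha_i)\ne0$.

Finally, suppose the support of $\nu$, which is the support of $m$, is not connected. By Lemma~\ref{lem:split}, $Y=Y^{(1)}\oplus Y^{(2)}$ with both classes in $\Xi$. But $\theta'(Y^{(1)})\ge0$, $\theta'(Y^{(2)})\ge0$ and their sum is zero, so $\theta'$ has a zero on $\Xi$, a contradiction.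
\end{proof}

\begin{proposition}\label{prop:realize}
There is a choice of $z$ for which $g_z$ and $g_B$ agree in all heights $\le L$. For this $z$ and every $\theta\in N^*$, the series $\phi_B(\theta)$ and $\int\mathcal S_\theta$ agree in all heights $\le L$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:defect}, $J_\nu(g_z)=\lambda_\nu$ for all $\nu\notin\mathcal F$ with $|\nu|\le L$, whatever $z$ is. Let $\nu\in\mathcal F_L$ and $v=v_\nu$; here $\lambda_\nu=0$. By Lemma~\ref{lem:coords}, $J_\nu(g_z)-(g_z)_\nu$ depends only on the $(g_z)_m$ with $|m|<|\nu|$, and these involve only the $z_{v_f}$ with $|f|<|\nu|$. A module $Y$ of class $\nu$ with $Y_v\ne0$ has dimension vector $e_v$. It is given by a linear map ${}_vM_v\to\mathbb F_q$; different maps give nonisomorphic modules, and the automorphism group is $\mathbb F_q^\times$. So these modules contribute $z_v\,q^{m_{vv}}q^{\chi(\nu,\nu)/2}/(q-1)$ to $(g_z)_\nu$. For the other modules of class $\nu$, each $f$ with $Y_{v_f}\neq0$ satisfies $\nu-f\in N^+$, so $|f|<|\nu|$.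 Hence $J_\nu(g_z)$ is a nonzero multiple of $z_v$ plus a function of the $z_{v_f}$ with $|f|<|\nu|$, and by induction on $|\nu|$ we can choose the $z_{v_\nu}$ so that $J_\nu(g_z)=0$ for all $\nu\in\mathcal F_L$. The first claim follows from Lemma~\ref{lem:coords}, the second from Lemmas~\ref{lem:factor}(a) and~\ref{lem:stab}.
\end{proof}

\begin{example}\label{ex:cycle}
In type $A_2$ (Section~\ref{sec:A2}), $f=a\alpha_1+b\alpha_2$ has $\chi(f,\alpha_1)=a$ and $\chi(f,\alpha_2)=b-a$, so $\mathcal F$ is empty and no correction is needed. Now let $n=3$, $D=I$, $b_{12}=b_{23}=b_{31}=1$, and $\delta=\alpha_1+\alpha_2+\alpha_3$. For $f=a\alpha_1+b\alpha_2+c\alpha_3$ the numbers $\chi(f,\alpha_i)$ are $a-c$, $b-a$, $c-b$, and $\chi(\alpha_i,\delta)=0$, so $\mathcal F$ consists of the positive multiples of $\delta$. Take $L=3$. The species has one arrow each $1\to2\to3\to1$ and a further vertex $v$ of class $\delta$ with one loop and no other arrows. Since $\theta_\delta=0$, Lemma~\ref{lem:perturb} applies to $\theta'=(-2,1,1)$, which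 vanishes on no $m\in N^+$ with $\delta-m\in N^+$; so $J_\delta(g_z)$ is the coefficient of $X^\delta$ in $\int\mathcal S_{\theta'}$. A module of dimension vector $e_1+e_2+e_3$ is semistable when none of $\{1\},\{1,3\},\{1,2\}$ spans a submodule, that is, when the maps $1\to2$ and $2\to3$ are nonzero; this gives $q$ isomorphism classes, each with automorphism group $\mathbb F_q^\times$. The dimension vector $e_v$ gives $q$ more. As $\chi(\delta,\delta)=0$, we get $J_\delta(g_z)=q(1+z_v)/(q-1)$. So the species without $v$ does not realize $g_B$, and the correct weight is $z_v=-1$. Since weights can be negative, a semistable module need not show up in $\phi_B$; we only use that a nonzero coefficient requires a module.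
\end{example}

\section{Classes of indecomposable modules are roots}\label{sec:indec}

\begin{proposition}\label{prop:indec}
If $Y$ is an indecomposable $\Lambda$-module, then $\pi(Y)\in\Delta_+$.
\end{proposition}

The plan is to lower the height of $\pi(Y)$ by simple reflections until it is a simple root or lies in $\mathcal K$. A reflection at $i$ can be performed on modules when all arrows at $i$ point toward $i$, and it reverses them. To use it at an arbitrary vertex $i\le n$, we first show that the number of indecomposable modules of given dimension vector does not change when arrows are reversed. This is a count over a finite field.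

Let $T$ be a $K_v$-$K_u$-bimodule as in the definition of a species. Its dual $T^*=\mathrm{Hom}_{\mathbb F_q}(T,\mathbb F_q)$ is a $K_u$-$K_v$-bimodule by $(a\varphi b)(t)=\varphi(bta)$, and $T^{**}\cong T$.

\begin{lemma}\label{lem:dual}
For finite-dimensional vector spaces $V_u$ over $K_u$ and $V_v$ over $K_v$ there is an $\mathbb F_q$-linear isomorphism, natural in $V_u$ and $V_v$,
\[
\mathrm{Hom}_{K_v}(V_v,T\otimes_{K_u}V_u)\cong\mathrm{Hom}_{K_u}(T^*\otimes_{K_v}V_v,V_u).
\]
\end{lemma}

\begin{proof}
Let $T^\vee=\mathrm{Hom}_{K_u}(T,K_u)$ with $(a\varphi b)(t)=a\varphi(bt)$, and let $\mathrm{Tr}$ be the trace of $K_u$ over $\mathbb F_q$. The map $\varphi\mapsto\mathrm{Tr}\circ\varphi$ is a bimodule map $T^\vee\to T^*$, since $\mathrm{Tr}(a\varphi(bt))=\mathrm{Tr}(\varphi(bta))$. It is injective because the trace form is nondegenerate, and both sides have the same dimension, so $T^\vee\cong T^*$. The map $T\otimes_{K_u}V_u\to\mathrm{Hom}_{K_u}(T^\vee,V_u)$, $t\otimes y\mapsto(\varphi\mapsto\varphi(t)y)$, is bijective, as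 one sees on a $K_u$-basis of $T$ and its dual basis. It is $K_v$-linear when $b\in K_v$ acts on the target by $(b\psi)(\varphi)=\psi(\varphi b)$. The tensor--Hom adjunction $\mathrm{Hom}_{K_v}(V_v,\mathrm{Hom}_{K_u}(T^\vee,V_u))\cong\mathrm{Hom}_{K_u}(T^\vee\otimes_{K_v}V_v,V_u)$ completes the proof.
\end{proof}

For a species on $(\Gamma,(K_v))$ with tensor algebra $\Lambda_1$, let $R_{\Lambda_1}(x)$ and $I_{\Lambda_1}(x)$ be the numbers of isomorphism classes of all modules and of indecomposable modules of dimension vector $x$.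

\begin{lemma}\label{lem:reorient}
Let $\Lambda_2$ arise from $\Lambda_1$ by removing some bimodule summands $T$ of arrows $u\to v$, $u\neq v$, and adding $T^*$ as arrows $v\to u$. Then $I_{\Lambda_1}=I_{\Lambda_2}$.
\end{lemma}

\begin{proof}
Fix $x$ and spaces $V_v=K_v^{x_v}$. Then $R_{\Lambda_1}(x)$ is the number of orbits of the finite group $H=\prod_vGL_{x_v}(K_v)$ on the finite vector space $\mathcal E_1$, the direct sum of the spaces $\mathrm{Hom}_{K_v}(T\otimes_{K_u}V_u,V_v)$ over all summands $T$. By Burnside's lemma it equals $|H|^{-1}\sum_{\gamma\in H}|\mathcal E_1^\gamma|$, where $\mathcal E_1^\gamma$ is the fixed space. The pairing $(a,b)\mapsto\mathrm{Tr}_{K_v/\mathbb F_q}\mathrm{tr}_{K_v}(ab)$ between $\mathrm{Hom}_{K_v}(T\otimes_{K_u}V_u,V_v)$ and $\mathrm{Hom}_{K_v}(V_v,T\otimes_{K_u}V_u)$ is nondegenerate and $H$-invariant. With Lemma~\ref{lem:dual}, the $\mathbb F_q$-dual of the summand for $T$ is isomorphic, as a representation of $H$, to the summand for $T^*$. An element $\gamma$ acts on the dual space by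 the transpose of $\gamma^{-1}$, and $\gamma-1$, $\gamma^{-1}-1$ and its transpose have kernels of equal dimension. Hence $|\mathcal E_1^\gamma|=|\mathcal E_2^\gamma|$ for all $\gamma$, and $R_{\Lambda_1}=R_{\Lambda_2}$. By the Krull--Schmidt theorem, $\sum_xR(x)t^x=\prod_{x\ne0}(1-t^x)^{-I(x)}$ as formal power series, and this determines $I(x)$ from $R$ by induction on $\sum_vx_v$.
\end{proof}

\begin{lemma}\label{lem:reflect}
Let $i\le n$, $x\ne e_i$ and $I_\Lambda(x)>0$. Then there is $x'$ with $I_\Lambda(x')>0$ and $\pi(x')=s_i\pi(x)$.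
\end{lemma}

\begin{proof}
For $v\ne i$ let $T_v={}_iM_v\oplus({}_vM_i)^*$. Let $\Lambda^-$ be the species with arrows $T_v$ from $v$ to $i$ and none starting at $i$, and let $\Lambda^+$ be the species with arrows $T_v^*\cong({}_iM_v)^*\oplus{}_vM_i$ from $i$ to $v$ and none ending at $i$; between the other vertices both have the arrows of $\Lambda$. As there are no loops at $i$, both arise from $\Lambda$ by reversing arrows, so $I_{\Lambda^-}=I_\Lambda=I_{\Lambda^+}$ by Lemma~\ref{lem:reorient}.

For a module $Z$ over the species on $\Gamma\setminus\{i\}$ let $U(Z)=\bigoplus_{v\ne i}T_v\otimes_{K_v}Z_v$, a $K_i$-vector space that is functorial in $Z$. A $\Lambda^-$-module is a pair $(Z,\varphi:U(Z)\to V)$ with $\varphi$ a $K_i$-linear map. By Lemma~\ref{lem:dual}, a $\Lambda^+$-module is a pair $(Z,\psi:V\to U(Z))$, and by naturality morphisms are the pairs of maps that commute with the $\psi$. If $\varphi$ is not onto, a complement of its image gives a direct summand $S_i^a$, $a>0$; if $\psi$ is not injective, its kernel does.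 So the indecomposable $\Lambda^-$-modules other than $S_i$ are the indecomposable modules with $\varphi$ onto, and the indecomposable $\Lambda^+$-modules other than $S_i$ are those with $\psi$ injective; note that $S_i$ itself has neither property.

Consider the category of pairs $(Z,V')$ with $V'\subset U(Z)$ a $K_i$-subspace, where a morphism $(Z_1,V'_1)\to(Z_2,V'_2)$ is a morphism $\zeta:Z_1\to Z_2$ with $U(\zeta)V'_1\subset V'_2$. The assignments $(Z,\varphi)\mapsto(Z,\ker\varphi)$ and $(Z,\psi)\mapsto(Z,\mathrm{im}\,\psi)$ are equivalences onto this category from the full subcategories ``$\varphi$ onto'' and ``$\psi$ injective'': in both cases the component at $i$ of a morphism is determined by $\zeta$, and it exists exactly when $U(\zeta)V'_1\subset V'_2$. An equivalence preserves endomorphism monoids, and a module is indecomposable if and only if it has exactly two idempotent endomorphisms. So we obtain a bijection between the isomorphism classes of indecomposable $\Lambda^-$-modules other than $S_i$ and those of indecomposable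 $\Lambda^+$-modules other than $S_i$. It sends the dimension vector $x$ to $x'$ with $x'_v=x_v$ for $v\ne i$ and
\[
x'_i=\dim_{K_i}U(Z)-x_i=\frac1{d_i}\sum_{v\ne i}(m_{vi}+m_{iv})x_v-x_i .
\]
Thus $I_\Lambda(x')=I_{\Lambda^+}(x')>0$. By \eqref{eq:chix}, $m_{ii}=0$ and \eqref{eq:chi}, we have $x_i-x'_i=d_i^{-1}\bigl(\chi(\pi x,\alpha_i)+\chi(\alpha_i,\pi x)\bigr)=\langle\alpha_i^\vee,\pi x\rangle$, so $\pi(x')=s_i\pi(x)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:indec}]
Let $x=\dim Y$; we use induction on $|\pi(x)|$. If $x=e_i$ with $i\le n$, then $\pi(x)=\alpha_i$. Assume not. If $\langle\alpha_i^\vee,\pi x\rangle>0$ for some $i$, Lemma~\ref{lem:reflect} gives an indecomposable module of class $s_i\pi(x)$, which has smaller height. By induction $s_i\pi(x)\in\Delta$, so $\pi(x)\in\Delta\cap N^+=\Delta_+$ by (R1). Otherwise $\langle\alpha_i^\vee,\pi x\rangle\le0$ for all $i$. The support of $\pi(x)$ is connected by Lemma~\ref{lem:split}, so $\pi(x)\in\mathcal K\subset\Delta_+$ by (R2).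
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $L=|\nu|$ and $z$ as in Proposition~\ref{prop:realize}. The coefficient of $X^\nu$ in $\int\mathcal S_\theta$ is nonzero, so there is $Y\in\mathcal S_\theta$ of class $\nu$. Let $\beta_1,\dots,\beta_s$ be the classes of its indecomposable summands; they lie in $\Delta_+$ by Proposition~\ref{prop:indec}, and their sum is $\nu$. The summands are submodules, so $\theta(\beta_p)\ge0$, and $\sum_p\theta(\beta_p)=0$ gives $\theta(\beta_p)=0$. By the hypothesis on $\theta$, $\beta_p=r_p\nu$ with $r_p\in\mathbb Q_{>0}$.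

Suppose some $\beta_p$ is imaginary. By (R3), $\beta_p=w\beta$ with $w\in W$ and $\beta\in\mathcal K$. Then $w^{-1}\nu=r_p^{-1}\beta$ is an element of $N$ and a positive multiple of $\beta$, so it lies in $\mathcal K$, and $\nu\in w\mathcal K\subset\Delta_+^{\mathrm{im}}$ by (R3). If all $\beta_p$ are real, they are primitive vectors on one ray, so they all equal $\beta_1$, and $\nu=s\beta_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $c=c_j$ be the $j$-th $c$-vector of a seed. By Proposition~\ref{prop:walls}, $\nu=|c|\in N^+$ is primitive, being up to sign a member of a basis, and $\phi_B(\theta)=E_{d_j}(X^\nu)$ on the nonempty open subset $\mathcal G^{(j)}$ of $\nu^\perp$. The sets $m^\perp\cap\nu^\perp$ with $m\in N^+\setminus\mathbb Q\nu$ are countably many proper subspaces of $\nu^\perp$. They have measure zero, so some $\theta\in\mathcal G^{(j)}$ avoids them all. The coefficient of $X^\nu$ in $\phi_B(\theta)$ is $e_1\ne0$. By Theorem~\ref{thm:B}, $\nu$ is an imaginary root or a positive integer multiple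 of a real root, and in the second case the multiple is $1$ because $\nu$ is primitive. So $\nu\in\Delta$, and $c=\pm\nu\in\Delta$ by (R1).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Part (i) is Proposition~\ref{prop:walls}(b), and the last assertion is Example~\ref{ex:markov}.

(ii) From $(DB)^T=-DB$ we get $DBD^{-1}=-B^T$. The matrix $D^{-1}(-B^T)=D^{-1}(DB)D^{-1}$ is skew-symmetric, so $-B^T$ is skew-symmetrizable by a positive integer multiple of $D^{-1}$. Replace the entries $b_{il}$ and $c_{il}$ of the top and bottom blocks of a seed by $d_ib_{il}/d_l$ and $d_ic_{il}/d_l$. This commutes with \eqref{eq:mutation}, since each of the products $|b_{ik}|b_{kl}$, $b_{ik}|b_{kl}|$, $|c_{ik}|b_{kl}$, $c_{ik}|b_{kl}|$ is multiplied by $(d_i/d_k)(d_k/d_l)=d_i/d_l$. It turns the initial blocks $B,I$ into $-B^T,I$. So if $C$ is the bottom block of our seed, then $DCD^{-1}$ is the bottom block obtained from $-B^T$ along the same sequence. Its $j$-th column $d_j^{-1}Dc$ is therefore a $c$-vector of $-B^T$, in particular an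 integer vector, and by Theorem~\ref{thm:A} it is a root of $A(-B^T)=A(B^T)=A(B)^T$.

(iii) The form is symmetric because $d_ia_{il}=d_la_{li}$. Since $(\alpha_i,\beta)=d_i\langle\alpha_i^\vee,\beta\rangle$ and $(\alpha_i,\alpha_i)=2d_i$, we have $s_i\beta=\beta-2(\alpha_i,\beta)(\alpha_i,\alpha_i)^{-1}\alpha_i$, so the form is $W$-invariant. The linear isomorphism $\bigoplus_l\mathbb Q\alpha_l^\vee\to\bigoplus_l\mathbb Q\alpha_l$, $\alpha_l^\vee\mapsto\alpha_l/d_l$, is $W$-equivariant: it sends $s_p\alpha_l^\vee=\alpha_l^\vee-a_{lp}\alpha_p^\vee$ to $\alpha_l/d_l-a_{lp}\alpha_p/d_p$, which equals $s_p(\alpha_l/d_l)$ because $a_{lp}/d_p=a_{pl}/d_l$.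

Let $c=w\alpha_i$. The coroot $w\alpha_i^\vee$ is sent to $c/d_i=\sum_l(d_lc_l/d_i)(\alpha_l/d_l)$, so $w\alpha_i^\vee=\sum_l(d_lc_l/d_i)\alpha_l^\vee$. It is primitive in the coroot lattice, so $d_i^{-1}Dc$ is a primitive integer vector. By the proof of (ii) and Proposition~\ref{prop:walls}(a) for $-B^T$, the vector $d_j^{-1}Dc$ is a primitive integer vector as well. Two primitive vectors on one ray are equal, so $d_i=d_j$. This gives the formula for the coroot, and $(c,c)=(\alpha_i,\alpha_i)=2d_j$.

If $c$ is not a real root, it is an imaginary root by Theorem~\ref{thm:A}. By (R3), $\pm c=w\beta$ with $w\in W$ and $\beta=\sum_i\beta_i\alpha_i\in\mathcal K$, and $(c,c)=(\beta,\beta)=\sum_i\beta_id_i\langle\alpha_i^\vee,\beta\rangle\le0$.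
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kac}
Kac, \emph{Infinite dimensional Lie algebras}.

\bibitem{Form}
\emph{Notetaker Checklist Form}, \texttt{https://www.msri.org/\allowbreak workshops/\allowbreak 609/\allowbreak schedules/\allowbreak 15897/\allowbreak documents/\allowbreak 1474/\allowbreak assets/\allowbreak 16977}.

\end{thebibliography}
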